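\title{Ordinal definable $\infty$-Borel codes under $\mathrm{AD}^{+}+V=L(\mathcal P(\mathbb R))$}

\begin{abstract}
Assume $\mathrm{ZF}+\mathrm{AD}^{+}+V=L(\mathcal P(\mathbb R))$. We prove that for every set of ordinals $S$, every set of reals that is ordinal definable from $S$ has an $\infty$-Borel code that is ordinal definable from $S$. The code can be taken to be a bounded subset of $\Theta$, with one formula serving for all sets. The main step is a forcing theorem for truth in $V$: for a filter generic over a model $HOD_t$ on a countable poset, membership of the value of a name in an $OD(S)$ set is decided, in the sense of Baire category, by a condition of the filter. Vop\v{e}nka forcing turns this into codes for countable pieces of the set, and an ultraproduct by the cone measure joins them. We also derive $HOD_{S,x}=HOD_S[x]$ for reals $x$, and show that $S$ cannot be replaced by a countable set of reals.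
\end{abstract}

\section{Introduction}\label{sec:intro}

We work in $\mathrm{ZF}$ and identify the set $\mathbb R$ of reals with $\mathcal P(\omega)$. For a set of ordinals $T$ and a real $x$, $L[T,x]$ is the least inner model of $\mathrm{ZF}$ containing $T$ and $x$; it satisfies the axiom of choice. An \emph{$\infty$-Borel code} for a set $A\subseteq\mathcal P(\omega)$ is a pair $(T,\varphi)$, where $T$ is a set of ordinals and $\varphi$ is a formula of set theory, such that for all $x\subseteq\omega$,
\begin{equation}\label{eq:code}
x\in A\iff L[T,x]\models\varphi(T,x).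
\end{equation}
The set $A$ is \emph{$\infty$-Borel} if it has such a code. A code says that membership of $x$ in $A$ is decided inside a model of choice, built from $x$ and a wellordered amount of information that does not depend on $x$.

An open set is the first example: if $T\subseteq\omega$ lists the basic neighborhoods contained in $A$, then $\varphi$ says that $x$ lies in one of them. Negating $\varphi$ gives a code for the complement. Codes also pass to wellordered unions of any length: if $(T_\xi,\varphi)$ codes $A_\xi$ for $\xi<\lambda$ and the set of ordinals $T$ codes the sequence $\langle T_\xi:\xi<\lambda\rangle$, then each $L[T_\xi,x]$ is a definable inner model of $L[T,x]$, and the formula ``$L[T_\xi,x]\models\varphi(T_\xi,x)$ for some $\xi<\lambda$'' defines $\bigcup_\xi A_\xi$.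

For a set of ordinals $S$, a set is $OD(S)$ if it is definable in $V$ from $S$ and finitely many ordinals, and an \emph{$OD(S)$ $\infty$-Borel code} is a code $(T,\varphi)$ in which $T$ is $OD(S)$. By \eqref{eq:code}, a set with an $OD(S)$ code is $OD(S)$. The converse asks whether a code can be found without using more information than the definition of the set uses. Let $\mathrm{AD}^{+}$ denote Woodin's strengthening of the Axiom of Determinacy. We use only three of its consequences: $\mathrm{AD}$, the principle $\mathrm{DC}_{\mathbb R}$ of dependent choice for relations on reals, and the statement that every set of reals is $\infty$-Borel. The following problem is posed in \cite{codes}.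

\medskip
\noindent\textbf{Problem.} \emph{Does $\mathrm{AD}^{+}+V=L(\mathcal P(\mathbb R))$ imply that for every set of ordinals $S$, every $OD(S)$ subset of $\mathcal P(\omega)$ has an $OD(S)$ $\infty$-Borel code?}
\medskip

If $A$ is $OD(S)$, then under $\mathrm{AD}^{+}$ the class of its codes is nonempty and definable from $S$ and ordinals. This alone does not produce an $OD(S)$ code: under $\mathrm{AD}$ only countably many reals are ordinal definable, so the remaining reals form a nonempty definable family of sets of ordinals with no ordinal definable member. A code has to be built.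

The answer is yes. Let $\Theta$ be the supremum of the ordinals that are surjective images of $\mathbb R$, and let
\[
\mathcal B=\bigcup_{\kappa<\Theta}\mathcal P(\kappa)
\]
be the set of bounded subsets of $\Theta$.

\begin{theorem}\label{thm:main}
Assume $\mathrm{ZF}+\mathrm{AD}^{+}+V=L(\mathcal P(\mathbb R))$. There is one formula $\varphi^*$ such that for every set of ordinals $S$ and every $OD(S)$ set $A\subseteq\mathcal P(\omega)$ there is an $OD(S)$ set $T$, a bounded subset of $\Theta$, such that $(T,\varphi^*)$ is an $\infty$-Borel code for $A$.
\end{theorem}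

The second theorem isolates the hypotheses that the proof needs, records a consequence for $HOD$, and shows that the form of the parameter matters.

\begin{theorem}\label{thm:supp}
\begin{enumerate}
\item[(1)] The conclusion of Theorem~\ref{thm:main} follows from $\mathrm{ZF}+\mathrm{AD}+\mathrm{DC}_{\mathbb R}+V=L(\mathcal B)$. Under $\mathrm{ZF}+\mathrm{AD}+\mathrm{DC}_{\mathbb R}+V=L(\mathcal P(\mathbb R))$, the statement ``every set of reals is $\infty$-Borel'' is equivalent to $V=L(\mathcal B)$.
\item[(2)] Under $\mathrm{ZF}+\mathrm{AD}+\mathrm{DC}_{\mathbb R}+V=L(\mathcal B)$, $HOD_{S,x}=HOD_S[x]$ for every set of ordinals $S$ and every real $x$, where $HOD_S[x]=\bigcup\{L[T,x]:T\in HOD_S\text{ a set of ordinals}\}$.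
\item[(3)] ``Set of ordinals'' cannot be weakened to ``countable set of reals''. Under $\mathrm{ZF}+\mathrm{AD}$, for a cone of Turing degrees $d$, the set $d\subseteq\mathcal P(\omega)$, which is trivially $OD(d)$, has no $OD(d)$ $\infty$-Borel code.
\end{enumerate}
\end{theorem}

One can guess the answer from the shape of definitions in $L(\mathcal B)$. There an $OD(S)$ set is obtained from $S$ and the basic relations $\alpha\in X$ by negation, by quantifiers over ordinals, and by quantifiers over $\mathcal B$ (Section~\ref{sec:allgood}). The first two operations preserve definable codes, as we saw. The whole difficulty is the quantifier ``there is $Y\in\mathcal B$'': the model $L[T,x]$ has no reason to contain a witness $Y$ for $x$.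

We therefore do not carry codes through the induction. We carry a property, \emph{goodness}, which says that whenever $G$ is generic over a model $HOD_t$ for a countable poset, the truth in $V$ of ``the value of the name $\dot X$ at $G$ lies in $A$'' is decided by a condition in $G$, where a condition decides a statement by making it hold for comeager many filters. Section~\ref{sec:cohen} shows on Cohen forcing why this property is useful and how it survives an existential quantifier. Section~\ref{sec:vopenka} introduces Vop\v{e}nka forcing on a countable set and proves Theorem~\ref{thm:supp}(3). Section~\ref{sec:bounded} reduces Theorem~\ref{thm:main} to $V=L(\mathcal B)$ and constructs definable fine measures on the countable subsets of $\mathcal P(\kappa)$. Sections~\ref{sec:category}--\ref{sec:allgood} prove that every $OD(S)$ subset of $\mathcal B$ is good, and Section~\ref{sec:codes} turns goodness into a code. Section~\ref{sec:supp} proves the rest of Theorem~\ref{thm:supp}.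

\section{Conventions and standard facts}\label{sec:prelim}

\subsection*{Ordinal definability}
For sets $p_1,\dots,p_n$, $OD(p_1,\dots,p_n)$ is the class of sets definable in $V$ from the $p_i$ and finitely many ordinals. The elements of the $p_i$ are not allowed as parameters. $HOD_{p_1,\dots,p_n}$ is the class of sets $a$ such that the transitive closure of $\{a\}$ is contained in $OD(p_1,\dots,p_n)$. Several parameters amount to one, the tuple, so we usually write a single parameter $t$, which may be an arbitrary set. The classes $OD(t)$ and $HOD_t$ are definable uniformly in $t$; $HOD_t$ is an inner model of $\mathrm{ZFC}$; and $OD(t)$ has a wellordering definable from $t$, uniformly in $t$. The word \emph{canonical} refers to this wellordering. If $s\in OD(t)$, then $OD(s)\subseteq OD(t)$ and $HOD_s\subseteq HOD_t$. An $OD(t)$ set of ordinals, or of tuples of ordinals, belongs to $HOD_t$; we use this constantly.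

\subsection*{Constructibility}
For a transitive set $M$ let $L_0(M)=M$, let $L_{\gamma+1}(M)=\mathrm{Def}(L_\gamma(M))$ be the set of subsets of $L_\gamma(M)$ definable over it with parameters, and take unions at limits. The levels are transitive and increasing, and $L(M)=\bigcup_\gamma L_\gamma(M)$ is the least inner model of $\mathrm{ZF}$ having $M$ as an element. For a set $a$ that is not transitive, $L(a)$ is $L(M)$ with $M$ the transitive closure of $\{a\}$. The model $L[T,x]$ has levels $L_\theta[T,x]$, constructed from $\emptyset$ with $T$ and $x$ as predicates, and a wellordering definable from $T$ and $x$ in which each level is an initial segment. If $N$ is a transitive model of a large enough finite fragment of $\mathrm{ZF}$, of height $\theta$, with $T,x\in N$, then $L[T,x]^N=L_\theta[T,x]$. The reflection theorem applies to all these hierarchies.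

\begin{remark}\label{rem:formal}
For a fixed formula $\varphi$, \eqref{eq:code} is a first-order statement, but truth in the proper class $L[T,x]$ is not definable uniformly in $\varphi$. If $(T,\varphi)$ codes $A$, reflection gives a limit ordinal $\theta>\sup T$ with $x\in A\iff L_\theta[T,x]\models\varphi(T,x)$ for all $x$, and the least such $\theta$ is definable from $T$. Conversely such a triple $(T,\theta,\varphi)$ yields a code whose set of ordinals codes $T$ and $\theta$. Statements that quantify over all codes are read as statements about these triples.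
\end{remark}

\subsection*{Bounded subsets of $\Theta$}
A nonzero ordinal is below $\Theta$ if and only if it is a surjective image of $\mathbb R$, since $\alpha+1$ is an image of $\mathbb R$ when $\alpha$ is. The set $\mathcal B$ is transitive, because an ordinal $\alpha<\Theta$ belongs to $\mathcal P(\alpha)$, and $\mathbb R\subseteq\mathcal B$. Put $\langle j,\alpha\rangle=\omega\cdot\alpha+j$ for $j<\omega$; this is a bijection $\omega\times\mathrm{Ord}\to\mathrm{Ord}$ with $\langle j,\alpha\rangle\ge\alpha$, and $\langle j,\alpha\rangle<\omega\cdot\kappa$ when $\alpha<\kappa$. Let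
\[
(X)_j=\{\alpha:\langle j,\alpha\rangle\in X\},\qquad X\oplus Y=\{\langle 0,\alpha\rangle:\alpha\in X\}\cup\{\langle1,\alpha\rangle:\alpha\in Y\},
\]
so that $(X\oplus Y)_0=X$ and $(X\oplus Y)_1=Y$. If $\kappa<\Theta$ then $\omega\cdot\kappa<\Theta$, since $\mathbb R$ is in bijection with $\omega\times\mathbb R$. Hence $\mathcal B$ is closed under these operations.

\subsection*{Consequences of determinacy}
$\mathrm{AD}$ says that every game of length $\omega$ with moves in a countable set is determined. $\mathrm{DC}_{\mathbb R}$ says that if $E$ is a relation on a nonempty set of reals in which every point has an $E$-successor, then there is an infinite $E$-chain. Let $\mathcal D$ be the set of Turing degrees; a \emph{cone} is a set $\{d:d\ge_T d_0\}$. Let $\mathcal N=\omega^\omega$. A function $f:\mathcal N\to\mathcal N$ is \emph{Lipschitz} if $f(y)\restriction n$ depends only on $y\restriction n$, and $W\le_L W'$ means that $W=f^{-1}[W']$ for a Lipschitz $f$. The following hold in $\mathrm{ZF}+\mathrm{AD}$, with $\mathrm{DC}_{\mathbb R}$ added for (F5).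
\begin{enumerate}
\item[(F1)] $\mathrm{AC}_\omega(\mathbb R)$ holds: every sequence $\langle A_n:n<\omega\rangle$ of nonempty sets of reals has a choice function. Every wellorderable set of reals is countable. The ordinal $\omega_1$ is regular.
\item[(F2)] (Martin) The subsets of $\mathcal D$ that contain a cone form a countably complete ultrafilter, the \emph{cone measure}. We write $\forall^*d$ for ``for a cone of $d$''.
\item[(F3)] (Moschovakis coding lemma) If $\kappa<\Theta$, then $\mathbb R$ surjects onto $\mathcal P(\kappa)$.
\item[(F4)] (Wadge) For $W,W'\subseteq\mathcal N$, either $W\le_L W'$ or $W'\le_L\mathcal N\setminus W$.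
\item[(F5)] (Martin--Monk) Every nonempty family of subsets of $\mathcal N$ has a $\le_L$-minimal member $W$: any member $W'\le_LW$ satisfies $W\le_LW'$.
\end{enumerate}
In (F5), determinacy excludes an infinite strictly descending sequence. The sets below a fixed $W_0$ are the preimages of $W_0$ under Lipschitz functions, which are coded by reals, so $\mathrm{DC}_{\mathbb R}$ builds such a sequence in any family without minimal member. From (F1), every wellorderable family of subsets of a countable set is countable.

\subsection*{Posets, generics and names}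
A \emph{filter} on a partial order $P$ is a nonempty upward closed set in which any two elements have a common lower bound in the set; $p\perp q$ means that $p,q$ have no common lower bound in $P$. If $P$ is countable, then for any $p\in P$ and any countable family of dense sets there is a filter containing $p$ and meeting all of them; it is generated by a descending sequence, and no choice is needed. A \emph{poset} is a nonempty partial order whose underlying set is a countable ordinal. If $P\in HOD_t$ is a poset, then $\mathcal P(P)\cap HOD_t$ is countable by (F1), so $HOD_t$-generic filters through any condition exist in $V$. All filters in this paper are sets in $V$. If $G$ is $HOD_t$-generic, $p\in G$, and $D\in HOD_t$ is dense below $p$, then $G$ meets $D$, because $G$ meets the dense set $D\cup\{q:q\perp p\}$.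

A \emph{name} for a poset $P$ is a set $\dot X\subseteq\kappa\times P$ with $\kappa<\Theta$. For $G\subseteq P$ its value is $\dot X^G=\{\alpha:\exists p\in G\ (\alpha,p)\in\dot X\}\in\mathcal B$. Reading $(\alpha,p)$ as $(\check\alpha,p)$ gives a name in the usual sense.

For a transitive model $M$ of $\mathrm{ZFC}$ we use the forcing theorem (a statement holds in $M[G]$ if and only if some condition of $G$ forces it, and forcing is definable in $M$), the fact that $M[G_1]\cap M[G_2]=M$ when $G_1\times G_2$ is $M$-generic for $P\times P$, and Mostowski absoluteness: a $\Sigma^1_1$ statement about a real of $M$ holds in $M$ if and only if it holds in $V$.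

\section{The idea on Cohen forcing}\label{sec:cohen}

In this section and the next we assume only $\mathrm{ZF}+\mathrm{AD}$. Here reals are elements of $2^\omega$, $N_u=\{x:u\subset x\}$ for $u\in2^{<\omega}$, and $2^{<\omega}$ is identified with $\omega$ by a recursive bijection. A real $x$ is \emph{Cohen over $HOD_S$} if every dense $D\subseteq2^{<\omega}$ in $HOD_S$ contains an initial segment of $x$.

Let $A$ be $OD(S)$ and let $a=\{u:A\text{ is comeager in }N_u\}$, an $OD(S)$ real. Consider the property
\begin{equation}\label{eq:cohen}
\text{for all $x$ Cohen over $HOD_S$:}\qquad x\in A\iff\exists n\ \ x\restriction n\in a.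
\end{equation}
If \eqref{eq:cohen} holds, then $a$ and the formula on the right form an $OD(S)$ code that is correct on the Cohen reals. The property is not automatic. That $A$ is comeager in $N_u$ is witnessed by dense open sets in $V$, and a real that is generic only over $HOD_S$ need not lie in them. For $A=\{x_0\}$ with $x_0$ Cohen over $HOD_S$, we have $a=\emptyset$ and \eqref{eq:cohen} fails at $x_0$; so the definability of $A$ must be used.

We show how one half of \eqref{eq:cohen} is proved for a projection. The tool is that a parameter chosen at random for a definable measure defines no new subsets of a countable ordinal.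

\begin{lemma}\label{lem:random}
Let $\mu$ be an $OD$ countably complete ultrafilter on a set $\Sigma$, let $t$ be a set, and let $\lambda$ be a countable ordinal. For $\mu$-almost every $\sigma\in\Sigma$, every $OD(t,\sigma)$ subset of $\lambda$ is $OD(t)$.
\end{lemma}

\begin{proof}
Let $\langle D^\sigma_\xi:\xi<\eta_\sigma\rangle$ be the canonical injective enumeration of $\mathcal P(\lambda)\cap OD(t,\sigma)$. By (F1), $\eta_\sigma<\omega_1$. Let $\eta^*$ be the set of $\xi<\omega_1$ such that $\xi<\eta_\sigma$ for almost every $\sigma$; it is an initial segment of $\omega_1$. For $\xi\in\eta^*$ let $D_\xi$ be the set of $\alpha<\lambda$ such that $\alpha\in D^\sigma_\xi$ for almost every $\sigma$. The enumeration is uniform in $\sigma$ and $\mu$ is $OD$, so $D_\xi\in OD(t)$. For each $\alpha<\lambda$, almost every $\sigma$ has $\alpha\in D^\sigma_\xi\Leftrightarrow\alpha\in D_\xi$, so by countable completeness $D^\sigma_\xi=D_\xi$ for almost every $\sigma$. For $\xi\ne\xi'$ in $\eta^*$, some $\sigma$ has $D_\xi=D^\sigma_\xi\ne D^\sigma_{\xi'}=D_{\xi'}$. So the $D_\xi$ are distinct, and $\eta^*<\omega_1$ by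 (F1). Since $\eta^*\notin\eta^*$, almost every $\sigma$ has $\eta_\sigma\le\eta^*$. By countable completeness, almost every $\sigma$ also has $D^\sigma_\xi=D_\xi$ for all $\xi<\eta_\sigma$, and such a $\sigma$ is as required.
\end{proof}

\begin{example}\label{ex:cohen}
Let $R=\bigcap_nO_n\subseteq2^\omega\times2^\omega$ be an $OD(S)$ set with all $O_n$ open, and let $A=\{x:\exists y\ (x,y)\in R\}$. Let $x$ be Cohen over $HOD_S$, let $s\subset x$, and suppose that $A\cap N_s\subseteq\bigcup_nC_n$ with each $C_n$ closed nowhere dense. We claim that $x\notin A$.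

Suppose $(x,y)\in R$. We move the pair $(x,y)$ to a pair $(x',y')\in R$ with $s\subset x'$ and $x'\notin\bigcup_nC_n$, which is a contradiction. By Lemma~\ref{lem:random} for the cone measure, fix $d\ge_Tx\oplus y$ such that every $OD(S,d)$ subset of $2^{<\omega}$ is $OD(S)$. Let $Z$ be the set of $(x_1,y_1)\in R$ such that $x_1,y_1\le_Td$, $s\subset x_1$, and $x_1$ is Cohen over $HOD_S$. It is $OD(S,d)$ and contains $(x,y)$. Call a nonempty $OD(S,d)$ subset of $Z$ a \emph{condition}.

Let $q$ be a condition and $n<\omega$. Its trace $\mathrm{tr}(q)=\{u:u\subset x_1\text{ for some }(x_1,y_1)\in q\}$ is $OD(S,d)$, hence in $HOD_S$. So the dense set of those $u$ such that $u\notin\mathrm{tr}(q)$ or all extensions of $u$ are in $\mathrm{tr}(q)$ belongs to $HOD_S$. Take $(x_1,y_1)\in q$. The real $x_1$ is Cohen and all its initial segments are in $\mathrm{tr}(q)$, so there is $u$ all of whose extensions are in $\mathrm{tr}(q)$. Extend $u$ to $u'$ with $N_{u'}\cap C_n=\emptyset$. As $u'\in\mathrm{tr}(q)$, there is $(x_2,y_2)\in q$ with $u'\subset x_2$. Choose $m\ge n,|u'|,|s|$ with $N_{x_2\restriction m}\times N_{y_2\restriction m}\subseteq O_n$.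 Then $q\cap(N_{x_2\restriction m}\times N_{y_2\restriction m})$ is a condition.

Starting from $Z$, this step gives conditions $q_0\supseteq q_1\supseteq\cdots$ and $u_n,v_n$ of length at least $n$ with $q_n\subseteq N_{u_n}\times N_{v_n}\subseteq O_n$, $s\subseteq u_n$ and $N_{u_n}\cap C_n=\emptyset$. Any two $u_n$ are initial segments of one real, and so are any two $v_n$. Let $x'=\bigcup_nu_n$ and $y'=\bigcup_nv_n$. Then $(x',y')\in O_n$ and $x'\notin C_n$ for all $n$, as required.
\end{example}

Three features reappear in general. The witness $y$ is not definable, so we pass to the countable set $Z$ of all candidates below a random parameter and force with its definable subsets. A generic sequence of conditions yields a pair in $R$; here this came from the topology of $R$, and in general it will be the induction hypothesis on $R$, applied to the new forcing. This is why goodness must refer to all countable posets and all parameters $t$, and not to Cohen forcing over $HOD_S$ alone. Finally, Lemma~\ref{lem:random} makes the trace of each condition visible to the smaller model, so that the first coordinate can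 be steered into dense sets of $V$.

\section{Vop\v{e}nka forcing on a countable set}\label{sec:vopenka}

The conditions of Example~\ref{ex:cohen} are sets of reals and do not belong to $HOD_{S,d}$, but an isomorphic copy of their ordering does, and every point of $Z$ gives a generic filter for it.

\begin{lemma}[Vop\v{e}nka]\label{lem:vopenka}
Let $t$ be a set and let $Z\in OD(t)$ be nonempty and countable. Let $\mathcal Q$ be the set of nonempty $OD(t)$ subsets of $Z$, ordered by inclusion. The canonical enumeration of $\mathcal Q$ gives an $OD(t)$ isomorphism $\pi:\mathcal Q\to Q$ onto a poset $Q\in HOD_t$. For $z\in Z$, the set $g_z=\{\pi(b):z\in b\in\mathcal Q\}$ is an $HOD_t$-generic filter.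
\end{lemma}

We write $\|q\|=\pi^{-1}(q)\subseteq Z$. So $q\le q'$ if and only if $\|q\|\subseteq\|q'\|$, $q\in g_z$ if and only if $z\in\|q\|$, and $\pi(Z)$ is the largest condition.

\begin{proof}
$\mathcal Q$ is a wellorderable family of subsets of a countable set, hence countable, and the induced order on its order type is an $OD(t)$ set of pairs of ordinals. The set $g_z$ contains $\pi(Z)$, is upward closed, and contains $\pi(b\cap b')$ whenever it contains $\pi(b)$ and $\pi(b')$. Let $D\in HOD_t$ be dense and suppose $g_z\cap D=\emptyset$. Then $b=Z\setminus\bigcup_{q\in D}\|q\|$ is $OD(t)$ and contains $z$, so $b\in\mathcal Q$. By density some $q\in D$ has $\|q\|\subseteq b$; but $\|q\|$ is nonempty and disjoint from $b$.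
\end{proof}

When $Z\subseteq\mathcal P(\omega)$, the \emph{name for the generic point} is
\[
\dot x_Z=\{(n,\pi(b^n)):n<\omega,\ b^n\ne\emptyset\},\qquad b^n=\{x\in Z:n\in x\}.
\]
It belongs to $HOD_t$, and $\dot x_Z^{\,g_x}=x$ for $x\in Z$. If $A$ is $OD(t)$ and meets $Z$, then $x\in A\iff\pi(A\cap Z)\in g_x$ for $x\in Z$, which looks like a code for $A\cap Z$. But a code sees $x$ and not $g_x$, and other generic filters may give $\dot x_Z$ the same value $x$. For such a filter $g$, the relation $\pi(A\cap Z)\in g$ says nothing yet about $\dot x_Z^{\,g}$. The case $A=Z=d$ shows that this is a real obstacle.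

\begin{proof}[Proof of Theorem~\ref{thm:supp}(3)]
First let $d$ be any degree with an $OD(d)$ code $(T,\varphi)$. We show $d\cap HOD_d\ne\emptyset$. Let $H=HOD_d$, so $T\in H$. Apply Lemma~\ref{lem:vopenka} with $t=Z=d$ and let $\dot x=\dot x_d$. No $q\in Q$ forces over $H$ that $L[T,\dot x]\models\neg\varphi(T,\dot x)$: for $x\in\|q\|$ the filter $g_x\ni q$ is $H$-generic, the model $L[T,x]$ is the same in $H[g_x]$ and in $V$, and $L[T,x]\models\varphi(T,x)$ since $x\in d$. By the forcing theorem every $H$-generic $g$ has $L[T,\dot x^g]\models\varphi(T,\dot x^g)$, that is, $\dot x^g\in d$. By (F1), $\mathcal P(Q\times Q)\cap H$ is countable, so there is an $H$-generic filter $g_1\times g_2$ on $Q\times Q$. Then $\dot x^{g_1}\equiv_T\dot x^{g_2}$, so $\dot x^{g_1}\in H[g_1]\cap H[g_2]=H$, and $\dot x^{g_1}\in d\cap HOD_d$.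

By Lemma~\ref{lem:random} for the cone measure with $t=\emptyset$ and $\lambda=\omega$, for a cone of $d$ every real of $HOD_d$ lies in $C=\mathcal P(\omega)\cap HOD$. The set $C$ is countable; let $y$ be the Turing jump of the join of an enumeration of $C$. A degree $d\ge_Ty$ lies strictly above every member of $C$, so $d\cap C=\emptyset$. Hence $d\cap HOD_d=\emptyset$ for a cone of $d$, and such $d$ have no $OD(d)$ code.
\end{proof}

\section{Bounded codes and fine measures}\label{sec:bounded}

The hypothesis $V=L(\mathcal P(\mathbb R))$ presents the universe as built from arbitrary sets of reals, about which an induction can say little. Codes let us replace these by sets of ordinals, provided the codes form a set. The next lemma, a theorem of $\mathrm{ZF}$, bounds them.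

\begin{lemma}\label{lem:bounded}
For each formula $\varphi$ there is a formula $\varphi'$ such that whenever $(T,\varphi)$ codes $A$, there is $T'\in\mathcal B\cap OD(T)$ such that $(T',\varphi')$ codes $A$.
\end{lemma}

\begin{proof}
Consider $L(T,\mathbb R)$, the model $L(a)$ for $a=(T,\mathbb R)$. It is constructed from $T$, ordinals and reals, and finitely many reals are coded by one, so a fixed formula defines in it from $T$ a surjection $e$ of $\mathrm{Ord}\times\mathbb R$ onto the universe. (The map $h$ of Section~\ref{sec:allgood} is the same construction for $L(\mathcal B)$.) By reflection, let $N$ be the least level of $L(T,\mathbb R)$ that satisfies a large finite fragment of $\mathrm{ZF}$, satisfies this statement about $e$, and has $x\in A\iff N\models\text{``}L[T,x]\models\varphi(T,x)\text{''}$ for all reals $x$.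

Let $X$ be the set of elements of $N$ definable over $N$ from $T$ and finitely many reals. Then $X\prec N$. Indeed, suppose $N\models\psi(u,\vec v)$ with $\vec v\in X$ and $u=e(\xi,w)$. Keep the real $w$ and let $\xi_0$ be least with $N\models\psi(e(\xi_0,w),\vec v)$; then $e(\xi_0,w)\in X$ is a witness. Also $\mathbb R\subseteq X$, and $X$ is a surjective image of $\mathbb R$, since one real codes a formula and finitely many reals. Let $\bar N$ be the transitive collapse of $X$, let $\bar\theta$ be its height, and let $\bar T\subseteq\bar\theta$ be the image of $T$. Then $\bar\theta<\Theta$. Reals are not moved by the collapse and $L[\bar T,x]^{\bar N}=L_{\bar\theta}[\bar T,x]$, so $x\in A\iff L_{\bar\theta}[\bar T,x]\models\varphi(\bar T,x)$. Let $T'=\bar T\oplus\{\bar\theta\}\in\mathcal B$, and let $\varphi'(T',x)$ say that $(T')_1=\{\theta\}$ for an ordinal $\theta$ with $L_\theta[(T')_0,x]\models\varphi((T')_0,x)$. The set $L_{\bar\theta}[\bar T,x]$ is computed correctly in $L[T',x]$, so $(T',\varphi')$ codes $A$. The objects $A,N,X,T'$ are all definable from $T$.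
\end{proof}

\begin{corollary}\label{cor:LB}
If $V=L(\mathcal P(\mathbb R))$ and every set of reals is $\infty$-Borel, then $V=L(\mathcal B)$.
\end{corollary}

\begin{proof}
A set of reals $A$ has a code $(T',\varphi')$ with $T'\in\mathcal B$, and $\mathbb R\subseteq\mathcal B$, so \eqref{eq:code} defines $A$ in $L(\mathcal B)$. Hence $\mathcal P(\mathbb R)=\mathcal P(\mathbb R)^{L(\mathcal B)}\in L(\mathcal B)$, and $L(\mathcal P(\mathbb R))\subseteq L(\mathcal B)$.
\end{proof}

This is the only use of the hypothesis that all sets of reals are $\infty$-Borel. \emph{From now on we assume $\mathrm{ZF}+\mathrm{AD}+\mathrm{DC}_{\mathbb R}+V=L(\mathcal B)$.}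

The quantifiers to be handled now range over $\mathcal P(\kappa)$ for $\kappa<\Theta$, so the random degree of Example~\ref{ex:cohen} must be replaced by a random countable set $\sigma\subseteq\mathcal P(\kappa)$ that captures any given witness. A surjection $f:\mathcal N\to\mathcal P(\kappa)$ would give $\sigma_d=\{f(z):z\le_Td\}$, but the resulting measure depends on $f$, and Lemma~\ref{lem:random} requires an $OD$ measure. We replace $f$ by a set $W\subseteq\mathcal N$ whose Lipschitz preimages decode to all subsets of $\kappa$. On a cone, the countable sets so obtained depend only on the Lipschitz degree of $W$, and (F4), (F5) provide a least degree.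

\begin{lemma}\label{lem:measure}
For $1\le\kappa<\Theta$ there is an ultrafilter $\mu_\kappa$ on the set of countable subsets of $\mathcal P(\kappa)$, definable from $\kappa$, which is countably complete and \emph{fine}: $\{\sigma:X\in\sigma\}\in\mu_\kappa$ for every $X\subseteq\kappa$.
\end{lemma}

\begin{proof}
For $z:\omega^{<\omega}\setminus\{\emptyset\}\to\omega$ let $f_z(y)(n)=z(y\restriction(n+1))$. The $f_z$ are exactly the Lipschitz functions, and $f_z\circ f_{z'}=f_{z''}$ for some $z''$ recursive in $z$ and $z'$, namely $z''(u)=z(\langle z'(u\restriction1),\dots,z'(u\restriction|u|)\rangle)$. Let $(a*b)(2n)=a(n)$ and $(a*b)(2n+1)=b(n)$.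

\emph{Decoding.} For $Z\subseteq\mathcal N$ let $a\le_Zb$ mean $0{}^\frown(a*b)\in Z$. If $\le_Z$ is a prewellordering of $\mathcal N$ with rank function $\rho$, let $\delta(Z)=\{\rho(a):1{}^\frown a\in Z\}\cap\kappa$; otherwise let $\delta(Z)=\emptyset$. Let $\mathcal W$ be the set of $W\subseteq\mathcal N$ such that $W\le_L\mathcal N\setminus W$ and $\{\delta(Z):Z\le_LW\}=\mathcal P(\kappa)$.

\emph{$\mathcal W$ is nonempty.} Take surjections $\rho:\mathcal N\to\kappa$ and, by (F3), $f:\mathcal N\to\mathcal P(\kappa)$. Put
\[
W_0=\{w*(0{}^\frown(a*b)):\rho(a)\le\rho(b)\}\cup\{w*(1{}^\frown a):\rho(a)\in f(w)\},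
\]
and let $W$ be the set of $n{}^\frown y$ such that $n$ is even and $y\in W_0$, or $n$ is odd and $y\notin W_0$. The Lipschitz map $n{}^\frown y\mapsto(n+1){}^\frown y$ shows $W\le_L\mathcal N\setminus W$, and $y\mapsto0{}^\frown y$ shows $W_0\le_LW$. For $w\in\mathcal N$ the map $y\mapsto w*y$ is Lipschitz, so $Z_w=\{y:w*y\in W_0\}\le_LW$. The relation $\le_{Z_w}$ is the prewellordering with rank function $\rho$, and $\delta(Z_w)=\{\rho(a):\rho(a)\in f(w)\}=f(w)$.

\emph{The least degree.} For $W,W'\in\mathcal W$, (F4) gives $W\le_LW'$ or $W'\le_L\mathcal N\setminus W$, and $\mathcal N\setminus W\le_LW$ because a reduction of $W$ to its complement also reduces the complement to $W$. So any two members of $\mathcal W$ are comparable; this is the reason for the first clause in the definition of $\mathcal W$. By (F5), the set $\mathcal W^*$ of minimal members of $\mathcal W$ is nonempty, and any two of its members reduce to each other.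

\emph{The measure.} For $W\in\mathcal W^*$ and $d\in\mathcal D$ let $\sigma^W_d=\{\delta(f_z^{-1}[W]):z\le_Td\}$, a countable subset of $\mathcal P(\kappa)$. If $W=f_a^{-1}[W']$ and $z,a\le_Td$, then $f_z^{-1}[W]=(f_a\circ f_z)^{-1}[W']$, so $\sigma^W_d\subseteq\sigma^{W'}_d$. Hence $\sigma^W_d=\sigma^{W'}_d$ on a cone for any $W,W'\in\mathcal W^*$, and
\[
\mu_\kappa=\{\mathcal Y:\forall^*d\ \sigma^W_d\in\mathcal Y\}
\]
does not depend on $W\in\mathcal W^*$. So it is definable from $\kappa$. It is a countably complete ultrafilter by (F2). Every $X\subseteq\kappa$ is $\delta(f_z^{-1}[W])$ for some $z$, and then $X\in\sigma^W_d$ for $d\ge_Tz$.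
\end{proof}

\section{Category forcing}\label{sec:category}

We need a notion of a condition deciding a statement about $V$. Ordinary forcing over $HOD_t$ cannot express such statements; Baire category in $V$ can. In this section $P$ is a nonempty countable partial order. For a set $U$ of filters on $P$, let $\neg U$ be the set of filters on $P$ not in $U$.

\begin{definition}
For $p\in P$ write $p\Vdash^*U$ if there is a countable family $\mathcal E$ of dense subsets of $P$ such that every filter containing $p$ and meeting all members of $\mathcal E$ belongs to $U$. Say that $p$ \emph{decides} $U$ if $p\Vdash^*U$ or $p\Vdash^*\neg U$.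
\end{definition}

For $P=2^{<\omega}$, $u\Vdash^*U$ means that the set of $x$ with $\{x\restriction n:n<\omega\}\in U$ is comeager in $N_u$, since dense subsets $D$ of $P$ correspond to dense open sets $\bigcup_{v\in D}N_v$.

\begin{lemma}\label{lem:basic}
\begin{enumerate}
\item[(P1)] If $p\Vdash^*U$, $q\le p$ and $U\subseteq U'$, then $q\Vdash^*U'$.
\item[(P2)] If $p\Vdash^*U_n$ for all $n<\omega$, then $p\Vdash^*\bigcap_nU_n$.
\item[(P3)] No $p$ has $p\Vdash^*\emptyset$. Hence if $p\Vdash^*U$ and $p'\Vdash^*\neg U$, then $p\perp p'$.
\item[(P4)] If $\Delta=\{q\le p:q\Vdash^*U\}$ is dense below $p$, then $p\Vdash^*U$.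
\end{enumerate}
\end{lemma}

\begin{proof}
(P1) holds as a filter containing $q$ contains $p$. A countable family of subsets of $P$ is coded by a real, so $\mathrm{AC}_\omega(\mathbb R)$ chooses witnessing families for countably many instances of $\Vdash^*$, with enumerations, and their union is countable. This gives (P2). (P3) holds because filters through $p$ meeting countably many dense sets exist; for the second part apply (P1) and (P2) to a common extension. For (P4) choose a witnessing family $\mathcal E_q$ for each $q\in\Delta$ and let $\mathcal E$ consist of the members of all $\mathcal E_q$ and the dense set $\Delta\cup\{c:c\perp p\}$. A filter $G\ni p$ meeting all members of $\mathcal E$ contains no $c\perp p$, so it contains some $q\in\Delta$, and it meets all members of $\mathcal E_q$. So $G\in U$.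
\end{proof}

Determinacy gives the analogue of the Baire property for arbitrary $U$.

\begin{lemma}\label{lem:decide}
For every $U$ and $p$ there is $r\le p$ that decides $U$. Consequently, if no $q\le p$ has $q\Vdash^*U$, then $p\Vdash^*\neg U$.
\end{lemma}

\begin{proof}
The second statement follows from the first and (P4). For the first, let players I and II alternately play $p\ge r_0\ge r_1\ge\cdots$, with I playing $r_0$; II wins if the filter generated by the moves is in $U$. The game is determined. A winning strategy for II is a strategy for the second player below $p$ that produces filters in $U$. A winning strategy for I with first move $r_0$ is, after that move, a strategy for the second player below $r_0$ that produces filters in $\neg U$. So it suffices to show: \emph{if $s$ is a strategy for the second player below $r$ all of whose plays generate filters in $U$, then $r\Vdash^*U$.}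

Let $\langle q_n:n<\omega\rangle$ enumerate $P$. For a position $\tau$ of length $2n$ consistent with $s$, let $l(\tau)$ be its last move, with $l(\emptyset)=r$, and let $E_\tau$ be the set of $c$ such that $c\perp l(\tau)$, or $c\le s(\tau{}^\frown a)$ for some $a\le l(\tau)$ with $a\le q_n$ or $a\perp q_n$. The set $E_\tau$ is dense. Indeed, if $c\not\perp l(\tau)$, take $a_0\le c,l(\tau)$, and let $a$ be a common extension of $a_0,q_n$ if there is one and $a=a_0$ otherwise; then $s(\tau{}^\frown a)\le a\le c$ and $s(\tau{}^\frown a)\in E_\tau$. There are countably many $\tau$.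

Let $G\ni r$ be a filter meeting every $E_\tau$. Given $\tau$ of length $2n$ with $l(\tau)\in G$, take $c\in G\cap E_\tau$. As $c\not\perp l(\tau)$, there is $a_n\le l(\tau)$ with $a_n\le q_n$ or $a_n\perp q_n$, and $c\le s(\tau{}^\frown a_n)\le a_n$, so both new moves are in $G$. Taking $a_n$ first in the enumeration, we get a play by $s$ inside $G$. If $q_n\in G$, then $a_n\not\perp q_n$, so $a_n\le q_n$. Thus the play generates $G$, and $G\in U$.
\end{proof}

Quantifiers over ordinals require that a wellordered union can be forced only by forcing one of its terms. The proof compares ranks of two independent filters, through the following Fubini property. A product $G\times G'$ of filters on $P$ is a filter on $P\times P$, and it determines $G$ and $G'$.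

\begin{lemma}\label{lem:fubini}
Let $W$ be a set of filters on $P\times P$ with $(p,q)\Vdash^*W$. There is a countable family of dense subsets of $P$ such that every filter $G'\ni q$ meeting them has $p\Vdash^*\{G:G\times G'\in W\}$. The same holds with the coordinates exchanged.
\end{lemma}

\begin{proof}
Let $\langle D_n\rangle$ witness $(p,q)\Vdash^*W$. For $n<\omega$ and $r\in P$ the set $D_{n,r}=\{b:\exists a\le r\ (a,b)\in D_n\}$ is dense, since any $(r,b_0)$ has an extension in $D_n$. Let $G'\ni q$ meet all $D_{n,r}$. Then each $D'_n=\{a:\exists b\in G'\ (a,b)\in D_n\}$ is dense. If $G\ni p$ meets all $D'_n$, then $G\times G'$ contains $(p,q)$ and meets all $D_n$, so it is in $W$.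
\end{proof}

\begin{lemma}\label{lem:union}
If $p\Vdash^*\bigcup_{\xi<\lambda}U_\xi$, then there are $q\le p$ and $\xi<\lambda$ with $q\Vdash^*U_\xi$.
\end{lemma}

\begin{proof}
Take a counterexample with $\lambda$ least, over all $P$, $p$ and sequences. Write $U_{<\eta}=\bigcup_{\xi<\eta}U_\xi$. For $\eta<\lambda$ no $q\le p$ has $q\Vdash^*U_{<\eta}$, since minimality of $\lambda$ would give $q'\le q$ and $\xi<\eta$ with $q'\Vdash^*U_\xi$. By Lemma~\ref{lem:decide},
\begin{equation}\label{eq:small}
p\Vdash^*\neg U_{<\eta}\text{ for all }\eta<\lambda,\qquad p\Vdash^*\neg U_\xi\text{ for all }\xi<\lambda.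
\end{equation}
By (P3), $\lambda\ne0$. If $\lambda=\eta+1$, then \eqref{eq:small} and (P2) give $p\Vdash^*\neg U_{<\lambda}$, against (P3). So $\lambda$ is a limit ordinal.

For $G\in U_{<\lambda}$ let $\rho(G)$ be the least $\xi$ with $G\in U_\xi$. Let $W$ be the set of $G\times G'$ with $G,G'\in U_{<\lambda}$ and $\rho(G)\le\rho(G')$. By Lemma~\ref{lem:decide} some $(p',q')\le(p,p)$ decides $W$.

Suppose $(p',q')\Vdash^*W$. Lemma~\ref{lem:fubini} gives $G'$ with $p'\Vdash^*\{G:G\times G'\in W\}$. This set is nonempty, so $\rho(G')$ is defined, and the set is contained in $U_{<\rho(G')+1}$. As $\rho(G')+1<\lambda$ and $p'\le p$, this contradicts \eqref{eq:small}.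

Suppose $(p',q')\Vdash^*\neg W$. Let $G\ni p'$ meet the family given by Lemma~\ref{lem:fubini} for the other coordinate and a family witnessing $p\Vdash^*U_{<\lambda}$. Then $\rho(G)$ is defined and $q'\Vdash^*\{G':G\times G'\notin W\}$. Also $q'\Vdash^*U_{<\lambda}$. A filter $G'\in U_{<\lambda}$ with $G\times G'\notin W$ has $\rho(G')<\rho(G)$, so $q'\Vdash^*U_{<\rho(G)}$, which again contradicts \eqref{eq:small}.
\end{proof}

The wellordering of the index set is essential: every filter on $2^{<\omega}$ lies in the union of the singletons $\{G\}$, and no condition forces a singleton.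

\section{Good relations}\label{sec:good}

\emph{Fix a set of ordinals $S$.} A \emph{frame of arity $k\ge1$} is a triple $(t,P,\dot{\mathbf X})$, where $t$ is a set with $S\in OD(t)$, $P\in HOD_t$ is a poset, and $\dot{\mathbf X}=(\dot X_1,\dots,\dot X_k)\in HOD_t$ is a tuple of names for $P$. Let $\dot{\mathbf X}^G=(\dot X_1^G,\dots,\dot X_k^G)$. For $R\subseteq\mathcal B^k$ write $p\Vdash^*\dot{\mathbf X}\in R$ for $p\Vdash^*\{G':\dot{\mathbf X}^{G'}\in R\}$, and $p\Vdash^*\dot{\mathbf X}\notin R$ for the same with the complement of $R$. If $R\in OD(S)$, then the sets of conditions forcing $\dot{\mathbf X}\in R$, forcing $\dot{\mathbf X}\notin R$, and deciding between them are $OD(t)$ sets of ordinals, so they are in $HOD_t$.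

\begin{definition}\label{def:good}
A relation $R\subseteq\mathcal B^k$ is \emph{good} if $R\in OD(S)$ and for every frame $(t,P,\dot{\mathbf X})$ of arity $k$ and every $HOD_t$-generic filter $G\subseteq P$,
\[
\dot{\mathbf X}^G\in R\iff\exists p\in G\ \ p\Vdash^*\dot{\mathbf X}\in R.
\]
\end{definition}

Property \eqref{eq:cohen} is the instance $t=S$, $P=2^{<\omega}$, with the name for the Cohen real. In practice we use a symmetric form.

\begin{lemma}\label{lem:ab}
A relation $R\in OD(S)$ is good if and only if for every frame $(t,P,\dot{\mathbf X})$, every $HOD_t$-generic $G$ and every $p\in G$: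
\begin{enumerate}
\item[(a)] if $p\Vdash^*\dot{\mathbf X}\in R$, then $\dot{\mathbf X}^G\in R$;
\item[(b)] if $p\Vdash^*\dot{\mathbf X}\notin R$, then $\dot{\mathbf X}^G\notin R$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $R$ be good. Then (a) is part of the definition. If $p\in G$ forces $\dot{\mathbf X}\notin R$ and $\dot{\mathbf X}^G\in R$, then some $p'\in G$ forces $\dot{\mathbf X}\in R$, and $p\not\perp p'$ contradicts (P3). Conversely assume (a) and (b). Then (a) is the implication from right to left. If $\dot{\mathbf X}^G\in R$, then $G$ contains a deciding $p$, since these form a dense set in $HOD_t$ by Lemma~\ref{lem:decide}, and by (b) this $p$ forces $\dot{\mathbf X}\in R$.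
\end{proof}

\begin{lemma}\label{lem:closure}
\begin{enumerate}
\item[(C0)] For every ordinal $\alpha$, the set $\{X\in\mathcal B:\alpha\in X\}$ is good.
\item[(C1)] If $R\subseteq\mathcal B^k$ is good, so is $\mathcal B^k\setminus R$.
\item[(C2)] If $I\in HOD_S$, the family $\langle R_i:i\in I\rangle$ is $OD(S)$, and every $R_i\subseteq\mathcal B^k$ is good, then $\bigcup_iR_i$ and $\bigcap_iR_i$ are good. In particular good relations are closed under finite Boolean combinations.
\item[(C3)] Let $R\subseteq\mathcal B^k$ be good, $m\ge1$, and for $1\le l\le k$ let $\tau_l$ be a term $X_a$ or $(X_a)_j$ with $1\le a\le m$, $j<\omega$. Then $R^\tau=\{(X_1,\dots,X_m)\in\mathcal B^m:(\tau_1,\dots,\tau_k)\in R\}$ is good.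
\end{enumerate}
\end{lemma}

\begin{proof}
All these relations are $OD(S)$. Fix a frame, a generic $G$ and $p\in G$; we verify (a) and (b) of Lemma~\ref{lem:ab}.

(C0) For (a), let $p\Vdash^*\alpha\in\dot X$. The set $E=\{q:\exists r\ge q\ (\alpha,r)\in\dot X\}\in HOD_t$ is dense below $p$: for $p_1\le p$ there is a filter $G'\ni p_1$ with $\alpha\in\dot X^{G'}$, so some $r\in G'$ has $(\alpha,r)\in\dot X$, and a common extension of $r$ and $p_1$ is in $E$. So $G$ meets $E$, and $\alpha\in\dot X^G$. For (b), if $\alpha\in\dot X^G$, take $r\in G$ with $(\alpha,r)\in\dot X$. Every filter containing $r$ puts $\alpha$ in the value, so $r\Vdash^*\alpha\in\dot X$, and by (P3) $p$ does not force the opposite.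

(C1) Conditions (a) and (b) are exchanged.

(C2) For the union, (b): if $p\Vdash^*\dot{\mathbf X}\notin\bigcup_iR_i$, then $p\Vdash^*\dot{\mathbf X}\notin R_i$ for each $i$, so $\dot{\mathbf X}^G\notin R_i$ for each $i$. For (a), let $p\Vdash^*\dot{\mathbf X}\in\bigcup_iR_i$. As $I$ is wellorderable, Lemma~\ref{lem:union} applied below each $p_1\le p$ shows that $\{q:\exists i\in I\ q\Vdash^*\dot{\mathbf X}\in R_i\}$ is dense below $p$. This set is in $HOD_t$ because the family is $OD(S)$. So $G$ contains $q$ forcing $\dot{\mathbf X}\in R_i$ for some $i$, and $\dot{\mathbf X}^G\in R_i$. Intersections follow by (C1).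

(C3) For a name $\dot X\subseteq\kappa\times P$ let $(\dot X)_j=\{(\alpha,r):(\langle j,\alpha\rangle,r)\in\dot X\}$. It is a subset of $\kappa\times P$, as $\alpha\le\langle j,\alpha\rangle$, and its value at any $G'$ is $(\dot X^{G'})_j$. Let $\dot Y_l$ be $\dot X_a$ or $(\dot X_a)_j$ according to $\tau_l$. Then $(t,P,\dot{\mathbf Y})$ is a frame, and $\dot{\mathbf X}^{G'}\in R^\tau\iff\dot{\mathbf Y}^{G'}\in R$ for every filter $G'$. Apply the goodness of $R$ to this frame.
\end{proof}

Item (C3) covers permuting, identifying and adding variables, and we use it in this way without further mention when combining relations of different arities.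

\section{Projection}\label{sec:projection}

\begin{proposition}\label{prop:projection}
If $R\subseteq\mathcal B^{k+1}$ is good, $k\ge1$, and $1\le\kappa<\Theta$, then $R'=\{\mathbf X\in\mathcal B^k:\exists Y\subseteq\kappa\ (\mathbf X,Y)\in R\}$ is good. Consequently good relations are closed under the quantifiers $\exists Y\in\mathcal B$ and $\forall Y\in\mathcal B$.
\end{proposition}

The last sentence follows from the first by (C2), taking the union over $1\le\kappa<\Theta$, and (C1). The relation $R'$ is $OD(S)$. For the rest of the section fix a frame $(t,P,\dot{\mathbf X})$ of arity $k$, an $HOD_t$-generic $G\subseteq P$, and $p\in G$. We prove (a) and (b) of Lemma~\ref{lem:ab} for $R'$.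

\subsection*{The forcing of candidates}
Let $\lambda$ be the underlying ordinal of $P$, let $\kappa'=\omega\cdot\max(\lambda,\kappa)<\Theta$, and let $\mu=\mu_{\kappa'}$. A \emph{candidate} is a set $z\subseteq\kappa'$ such that $(z)_0$ is an $HOD_t$-generic filter on $P$ containing $p$, $(z)_1\subseteq\kappa$, and $(\dot{\mathbf X}^{(z)_0},(z)_1)\in R$. If $G'\ni p$ is $HOD_t$-generic and $Y\subseteq\kappa$ witnesses $\dot{\mathbf X}^{G'}\in R'$, then $G'\oplus Y$ is a candidate. For countable $\sigma\subseteq\mathcal P(\kappa')$ let $Z_\sigma$ be the set of candidates in $\sigma$; it is countable and $OD(t,\sigma)$. Call $\sigma$ \emph{suitable} if $Z_\sigma\ne\emptyset$ and every $OD(t,\sigma)$ subset of $P$ is in $HOD_t$. By fineness and Lemma~\ref{lem:random}, if there is a candidate at all, then $\mu$-almost every $\sigma$ is suitable.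

Let $\sigma$ be suitable, let $H=HOD_{t,\sigma}$, and take $Q,\pi,\|\cdot\|,g_z$ from Lemma~\ref{lem:vopenka} for the parameter $(t,\sigma)$ and the set $Z_\sigma$. For $r\in P$ and $\beta<\kappa$ let
\[
b_r=\{z\in Z_\sigma:r\in(z)_0\},\qquad c_\beta=\{z\in Z_\sigma:\beta\in(z)_1\}.
\]
Whenever $\pi(b_r)$ or $\pi(c_\beta)$ is written, the set is understood to be nonempty. We have $b_p=Z_\sigma$, and $b_r\subseteq b_{r'}$ for $r\le r'$. A filter $g\subseteq Q$ gives
\[
G_g=\{r\in P:\pi(b_r)\in g\},\qquad Y_g=\{\beta<\kappa:\pi(c_\beta)\in g\},
\]
and $G_{g_z}=(z)_0$, $Y_{g_z}=(z)_1$ for $z\in Z_\sigma$. Define names for $Q$ by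
\[
\dot W_l=\{(\alpha,\pi(b_r)):(\alpha,r)\in\dot X_l,\ b_r\ne\emptyset\},\qquad\dot Y=\{(\beta,\pi(c_\beta)):\beta<\kappa,\ c_\beta\ne\emptyset\}.
\]
They are in $H$, and $\dot W_l^{\,g}=\dot X_l^{G_g}$, $\dot Y^g=Y_g$ for every filter $g$. So $((t,\sigma),Q,(\dot{\mathbf W},\dot Y))$ is a frame of arity $k+1$.

An $H$-generic $g$ need not be of the form $g_z$, but the goodness of $R$ makes it behave as if it were.

\begin{lemma}\label{lem:transfer}
If $g\subseteq Q$ is $H$-generic, then $G_g$ is a filter containing $p$, and $(\dot{\mathbf X}^{G_g},Y_g)\in R$.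
\end{lemma}

\begin{proof}
The largest condition $\pi(b_p)$ is in $g$, so $p\in G_g$, and $G_g$ is upward closed by monotonicity of $r\mapsto b_r$. Let $r_1,r_2\in G_g$. Let $D\in H$ be the set of $q$ such that $\|q\|\cap b_{r_1}\cap b_{r_2}=\emptyset$, or $q\le\pi(b_r)$ for some $r\le r_1,r_2$. It is dense: if $z\in\|q\|\cap b_{r_1}\cap b_{r_2}$, take $r\le r_1,r_2$ in the filter $(z)_0$; then $\pi(\|q\|\cap b_r)$ is an extension of $q$ in $D$. Let $q\in g\cap D$. The conditions $q,\pi(b_{r_1}),\pi(b_{r_2})\in g$ have a common extension, so the first alternative fails, and some $r\le r_1,r_2$ is in $G_g$.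

No $q\in Q$ forces $(\dot{\mathbf W},\dot Y)\notin R$. Indeed, for $z\in\|q\|$ the filter $g_z\ni q$ is $H$-generic and gives the names the value $(\dot{\mathbf X}^{(z)_0},(z)_1)\in R$, so this would contradict (b) for $R$. By Lemma~\ref{lem:decide} the largest condition forces $(\dot{\mathbf W},\dot Y)\in R$, and (a) for $R$ gives the claim.
\end{proof}

\subsection*{Traces}
To control $G_g$ we must know how much a condition $q$ restricts it. Let
\[
\mathrm{tr}(q)=\{r\in P:\|q\|\cap b_r\ne\emptyset\}=\bigcup_{z\in\|q\|}(z)_0,\qquad\mathrm{tr}^\circ(q)=\{r\in P:\forall r'\le r\ \ r'\in\mathrm{tr}(q)\}.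
\]
The set $\mathrm{tr}(q)$ is upward closed and $\mathrm{tr}^\circ(q)$ is downward closed. For $r\in\mathrm{tr}(q)$ let $q\wedge r=\pi(\|q\|\cap b_r)$, a common extension of $q$ and $\pi(b_r)$.

\begin{lemma}\label{lem:trace}
If $q\in Q$ and $z\in\|q\|$, then $(z)_0\cap\mathrm{tr}^\circ(q)\ne\emptyset$.
\end{lemma}

\begin{proof}
The set $D=(P\setminus\mathrm{tr}(q))\cup\mathrm{tr}^\circ(q)$ is dense in $P$, since any $r\notin\mathrm{tr}^\circ(q)$ has an extension outside $\mathrm{tr}(q)$. It is $OD(t,\sigma)$, so $D\in HOD_t$ by suitability. The filter $(z)_0$ is $HOD_t$-generic, so it meets $D$, and $(z)_0\subseteq\mathrm{tr}(q)$.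
\end{proof}

Suitability is needed here: the candidates are generic over $HOD_t$ only, and without it a condition could be a singleton $\{z\}$, whose trace is the single filter $(z)_0$.

\subsection*{Proof of (b)}
Let the countable family $\mathcal E$ witness $p\Vdash^*\dot{\mathbf X}\notin R'$, and suppose $\dot{\mathbf X}^G\in R'$. Then there is a candidate, so fix a suitable $\sigma$. For $D\in\mathcal E$, an arbitrary dense subset of $P$ in $V$, let $D^Q=\{q:\exists r\in D\ q\le\pi(b_r)\}$. It is dense in $Q$: given $q$, take $p'\in\mathrm{tr}^\circ(q)$ by Lemma~\ref{lem:trace} and $r\le p'$ in $D$; then $r\in\mathrm{tr}(q)$ and $q\wedge r\in D^Q$. Let $g$ be a filter meeting all $D^Q$ for $D\in\mathcal E$ and all dense sets in $H$; these are countably many. By Lemma~\ref{lem:transfer}, $G_g$ is a filter containing $p$. It meets every $D\in\mathcal E$, since $q\in g$ and $q\le\pi(b_r)$ give $r\in G_g$. So $\dot{\mathbf X}^{G_g}\notin R'$. But $Y_g\subseteq\kappa$ and $(\dot{\mathbf X}^{G_g},Y_g)\in R$ by Lemma~\ref{lem:transfer}, a contradiction.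

\subsection*{Proof of (a)}
Let $p\Vdash^*\dot{\mathbf X}\in R'$. Now a witness for the given $G$ must be produced, and $G$ need not be the first coordinate of a member of $\sigma$. We build an $H$-generic $g$ with $G_g=G$; then $Y_g$ is the witness, by Lemma~\ref{lem:transfer}.

For $r\le p$ there is an $HOD_t$-generic filter $G'\ni r$ meeting a family that witnesses $p\Vdash^*\dot{\mathbf X}\in R'$. So there is a candidate $z$ with $r\in(z)_0$, and by fineness almost every $\sigma$ has such a candidate as a member. By countable completeness, fix a suitable $\sigma$ with $b_r\ne\emptyset$ for all $r\le p$. Call $q\in Q$ \emph{fit} if $G\cap\mathrm{tr}^\circ(q)\ne\emptyset$. The largest condition is fit, since $p\in\mathrm{tr}^\circ(\pi(Z_\sigma))$ by the choice of $\sigma$.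

\emph{If $q$ is fit and $E\in H$ is dense in $Q$, then some $q^*\le q$ in $E$ is fit.} Let $p'\in G\cap\mathrm{tr}^\circ(q)$ and let $D=\bigcup\{\mathrm{tr}^\circ(q^*):q^*\le q,\ q^*\in E\}$. It is $OD(t,\sigma)$, so $D\in HOD_t$. It is dense below $p'$. Indeed, let $r_0\le p'$. Then $r_0\in\mathrm{tr}(q)$; take $q^*\le q\wedge r_0$ in $E$ and $z\in\|q^*\|$. The filter $(z)_0$ contains $r_0$ and, by Lemma~\ref{lem:trace}, some $r_1\in\mathrm{tr}^\circ(q^*)$. A common extension of $r_0,r_1$ is in $\mathrm{tr}^\circ(q^*)\subseteq D$. Since $G\ni p'$ is $HOD_t$-generic, it meets $D$, which gives a fit $q^*$.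

Enumerate the dense subsets of $Q$ in $H$ as $\langle E_n:n<\omega\rangle$ and build fit conditions $q_0\ge q_1\ge\cdots$ with $q_{n+1}\in E_n$, taking the least ordinal at each step. They generate an $H$-generic filter $g$.

\emph{$G\subseteq G_g$.} Let $r\in G$. The set of $q$ with $r\notin\mathrm{tr}(q)$ or $q\le\pi(b_r)$ is in $H$, and it is dense because $q\wedge r$ is in it when $r\in\mathrm{tr}(q)$. So some $q_n$ is in it. Take $p'\in G\cap\mathrm{tr}^\circ(q_n)$ and $r'\le p',r$. Then $r'\in\mathrm{tr}(q_n)$, so $r\in\mathrm{tr}(q_n)$. Hence $q_n\le\pi(b_r)$ and $r\in G_g$.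

\emph{$G_g\subseteq G$.} Let $r_0\in G_g$. By genericity $G$ contains $r$ with $r\le r_0$ or $r\perp r_0$. Both $r$ and $r_0$ lie in the filter $G_g$, so $r\le r_0$ and $r_0\in G$.

Thus $(\dot{\mathbf X}^G,Y_g)\in R$ with $Y_g\subseteq\kappa$, and $\dot{\mathbf X}^G\in R'$. This completes the proof of Proposition~\ref{prop:projection}. \qed

\section{Every $OD(S)$ subset of $\mathcal B$ is good}\label{sec:allgood}

Goodness speaks only about elements of $\mathcal B$. To reach statements about $L(\mathcal B)$ we describe each element of $L_\gamma(\mathcal B)$ by an index in $HOD$ and one element of $\mathcal B$. A quantifier over $L_\gamma(\mathcal B)$ then splits into a quantifier over indices, handled by (C2), and one over $\mathcal B$, handled by Proposition~\ref{prop:projection}.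

Write $L_\gamma=L_\gamma(\mathcal B)$ in this section. Formulas are coded as hereditarily finite sets. Let $I_\gamma$ consist of $0$ and all triples $(\delta,\psi,\vec\imath\,)$ with $\delta<\gamma$, $\vec\imath=(i_1,\dots,i_k)\in I_\delta^{<\omega}$, and $\psi$ a formula with free variables among $v_0,\dots,v_k$. Then $I_\gamma\in HOD$, $I_0=\{0\}$, the sets $I_\gamma$ increase, and $I_\gamma=\bigcup_{\delta<\gamma}I_\delta$ for limit $\gamma$. By recursion on $\delta$ define, for $X\in\mathcal B$, $h(0,X)=X$ and
\[
h((\delta,\psi,\vec\imath\,),X)=\{v\in L_\delta:L_\delta\models\psi[v,h(i_1,(X)_1),\dots,h(i_k,(X)_k)]\}.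
\]
By induction on $\gamma$,
\begin{equation}\label{eq:onto}
L_\gamma=\{h(i,X):i\in I_\gamma,\ X\in\mathcal B\}.
\end{equation}
For the successor step, values of $h$ on $I_{\delta+1}$ are in $L_\delta$ or are definable subsets of $L_\delta$. Conversely a subset of $L_\delta$ defined by $\psi$ from parameters $h(i_l,X_l)$ equals $h((\delta,\psi,\vec\imath\,),X)$ for $X=\{\langle l,\alpha\rangle:1\le l\le k,\ \alpha\in X_l\}\in\mathcal B$.

\begin{lemma}\label{lem:truth}
For all $\gamma$, $k\ge1$, formulas $\varphi(v_1,\dots,v_k)$ and $\vec\imath\in I_\gamma^k$, the relation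
\[
R^\gamma_{\varphi,\vec\imath}=\{(X_1,\dots,X_k)\in\mathcal B^k:L_\gamma\models\varphi[h(i_1,X_1),\dots,h(i_k,X_k)]\}
\]
is good.
\end{lemma}

\begin{proof}
Let $E^\in_{i,i'}=\{(X,X'):h(i,X)\in h(i',X')\}$ and $E^=_{i,i'}=\{(X,X'):h(i,X)=h(i',X')\}$; these do not depend on $\gamma$. All relations below, and all families to which (C2) is applied, are defined from indices in $HOD$, so they are $OD$. We prove by induction on $\gamma$:
\begin{enumerate}
\item[$(\mathrm I_\gamma)$] $E^\in_{i,i'}$ and $E^=_{i,i'}$ are good for $i,i'\in I_\gamma$;
\item[$(\mathrm{II}_\gamma)$] all $R^\gamma_{\varphi,\vec\imath}$ are good.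
\end{enumerate}

\emph{$(\mathrm I_\gamma)$ implies $(\mathrm{II}_\gamma)$.} Induct on $\varphi$, for all $k$ and $\vec\imath$ at once. For $v_a\in v_b$ and $v_a=v_b$ apply (C3) to $E^\in_{i_a,i_b}$ and $E^=_{i_a,i_b}$. Connectives are covered by (C1), (C2). If $\varphi$ is $\exists v_{k+1}\psi$, after renaming the bound variable, then by \eqref{eq:onto}
\[
\mathbf X\in R^\gamma_{\varphi,\vec\imath}\iff\exists i\in I_\gamma\ \exists Y\in\mathcal B\ \ (\mathbf X,Y)\in R^\gamma_{\psi,\vec\imath\,{}^\frown i},
\]
and we apply Proposition~\ref{prop:projection} for each $i$ and then (C2).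

\emph{$(\mathrm I_0)$.} For $X,X'\in\mathcal B$, $X=X'$ if and only if $\forall\alpha<\Theta\,(\alpha\in X\Leftrightarrow\alpha\in X')$. The elements of $X'$ are ordinals, so $X\in X'$ if and only if for some $\alpha<\Theta$: $\alpha\in X'$, $\beta\in X$ for all $\beta<\alpha$, and $\beta\notin X$ for all $\beta$ with $\alpha\le\beta<\Theta$. Both are good by (C0)--(C3).

\emph{$(\mathrm I_\gamma)$ for limit $\gamma$.} Any $i,i'\in I_\gamma$ lie in $I_\delta$ for some $\delta<\gamma$.

\emph{$(\mathrm I_{\delta+1})$.} First let $j\in I_\delta$ and $i\in I_{\delta+1}$. If $i\in I_\delta$, then $E^\in_{j,i}$ is good by $(\mathrm I_\delta)$. Otherwise $i=(\delta,\psi,\vec\imath\,)$, and since $h(j,X)\in L_\delta$,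
\[
(X,X')\in E^\in_{j,i}\iff(X,(X')_1,\dots,(X')_k)\in R^\delta_{\psi,\,j{}^\frown\vec\imath}\,,
\]
which is good by $(\mathrm{II}_\delta)$ and (C3). Now let $i,i'\in I_{\delta+1}$. Both $h(i,X)$ and $h(i',X')$ are subsets of $L_\delta$, so by \eqref{eq:onto}
\begin{align*}
(X,X')\in E^=_{i,i'}&\iff\forall j\in I_\delta\ \forall Y\in\mathcal B\ \bigl[(Y,X)\in E^\in_{j,i}\Leftrightarrow(Y,X')\in E^\in_{j,i'}\bigr],\\
(X,X')\in E^\in_{i,i'}&\iff\exists j\in I_\delta\ \exists Y\in\mathcal B\ \bigl[(Y,X)\in E^=_{j,i}\wedge(Y,X')\in E^\in_{j,i'}\bigr].
\end{align*}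
The first is good by the case just treated. The second is good because $j\in I_\delta\subseteq I_{\delta+1}$, so $E^=_{j,i}$ is covered by the first line.
\end{proof}

It remains to bring in the parameters. The set $S$ need not be in $\mathcal B$, and it need not have a definable description $(i,X)$; so we quantify over all its descriptions and show that being one is good.

\begin{proposition}\label{prop:allgood}
Every $OD(S)$ set $A\subseteq\mathcal B$ is good.
\end{proposition}

\begin{proof}
Since $V=L(\mathcal B)$, reflection gives $\gamma$, $\varphi$ and ordinals $\alpha_1,\dots,\alpha_m$ with $S,\vec\alpha\in L_\gamma$ and $A=\{X\in\mathcal B:L_\gamma\models\varphi[X,S,\vec\alpha]\}$. This is the only use of $V=L(\mathcal B)$ in the proof of Theorem~\ref{thm:main}.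

For $i\in I_\gamma$ and a set of ordinals $u\in L_\gamma$ let $O_{i,u}=\{X\in\mathcal B:h(i,X)=u\}$. Then
\begin{equation}\label{eq:O}
X\in O_{i,u}\iff\forall j\in I_\gamma\ \forall Y\in\mathcal B\ \bigl[(Y,X)\in E^\in_{j,i}\Leftrightarrow\exists\beta\in u\ \ Y\in O_{j,\beta}\bigr],
\end{equation}
because $L_\gamma$ is transitive, so that by \eqref{eq:onto} every element of $h(i,X)$ and every element of $u$ has the form $h(j,Y)$. If $u$ is $OD(S)$ and all $O_{j,\beta}$ with $\beta\in u$ are good, then $\langle O_{j,\beta}:\beta\in u\rangle$ is an $OD(S)$ family indexed by $u\in HOD_S$, so \eqref{eq:O} shows that $O_{i,u}$ is good. By induction on $\beta$, for all $i$ at once, $O_{i,\beta}$ is good for every ordinal $\beta\in L_\gamma$. Then $O_{i,S}$ is good. Finally, $X\in A$ if and only if there are $i,i_1,\dots,i_m\in I_\gamma$ and $Y,Y_1,\dots,Y_m\in\mathcal B$ with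
\[
Y\in O_{i,S},\qquad Y_l\in O_{i_l,\alpha_l}\ (1\le l\le m),\qquad(X,Y,Y_1,\dots,Y_m)\in R^\gamma_{\varphi,(0,i,i_1,\dots,i_m)}.
\]
This is good by Lemma~\ref{lem:truth}, Lemma~\ref{lem:closure} and Proposition~\ref{prop:projection}.
\end{proof}

\begin{remark}
The step from the $O_{j,\beta}$ to $O_{i,S}$ is the one place where it matters that $S$ is a set of ordinals. With a Turing degree $d$ in place of $S$, \eqref{eq:O} would involve the union over $x\in d$ of the sets $\{Y:h(j,Y)=x\}$. For $j=0$ such a set is $\{x\}$, which is $OD(d)$ only if $x$ is, and for a cone of $d$ no $x\in d$ is $OD(d)$ by Section~\ref{sec:vopenka}.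
\end{remark}

\section{From goodness to a code}\label{sec:codes}

Let $A\subseteq\mathcal P(\omega)$ be $OD(S)$; it is good by Proposition~\ref{prop:allgood}. Goodness removes the obstacle met in Section~\ref{sec:vopenka}: \emph{any} generic filter that gives the name for the generic point the value $x$ is correct about $x\in A$. A small model containing $x$ can ask for such a filter after collapsing the relevant countable ordinal. This yields a code for the reals below one degree $d$, and the codes for different $d$ are then averaged.

\subsection*{Local codes}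
For $d\in\mathcal D$ let $Z_d=\{x\subseteq\omega:x\le_Td\}$. Apply Lemma~\ref{lem:vopenka} with $t=(S,d)$ and $Z=Z_d$ to get $Q_d$ and the filters $g_x$, and let $\dot x_d$ be the name for the generic point; all $b^n$ are nonempty, as $\omega\in b^n$. Then $((S,d),Q_d,\dot x_d)$ is a frame. Let $a_d=\{q\in Q_d:q\Vdash^*\dot x_d\in A\}$, and let $\langle E^d_\xi:\xi<\eta_d\rangle$ be the canonical enumeration of the dense subsets of $Q_d$ in $HOD_{S,d}$, so $\eta_d<\omega_1$. Let $\Gamma$ be the G\"odel pairing function, an absolute bijection $\mathrm{Ord}^2\to\mathrm{Ord}$ with $\Gamma(\alpha,\beta)\ge\alpha,\beta$ under which $\omega_1$ is closed. Let $K_d$ be the set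
\begin{multline*}
\{\Gamma(0,\Gamma(q,q')):q\le_{Q_d}q'\}\cup\{\Gamma(1,\Gamma(n,q)):(n,q)\in\dot x_d\}\\
\cup\{\Gamma(2,q):q\in a_d\}\cup\{\Gamma(3,\Gamma(\xi,q)):\xi<\eta_d,\ q\in E^d_\xi\}.
\end{multline*}
It is a countable, hence bounded, subset of $\omega_1$ with $\sup K_d\ge\omega$, and the function $d\mapsto K_d$ is $OD(S)$. From any set of ordinals $K$ the four clauses define, absolutely, a tuple $(Q,\dot x,a,\langle E_\xi\rangle)$, where $\xi$ ranges over the ordinals with $E_\xi\ne\emptyset$. For $K=K_d$ this is the tuple we started from, and all ordinals occurring in it are at most $\sup K_d$.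

Let $\mathrm{Col}(\omega,\nu)$ be the forcing of finite partial functions $\omega\to\nu$, which makes $\nu$ countable. Let $\theta(K,x)$ say, for the tuple decoded from $K$: there is a filter $g\subseteq Q$ meeting every $E_\xi$ with $\dot x^g=x$ and $g\cap a\ne\emptyset$. Let $\chi(K,x)$ say that every condition of $\mathrm{Col}(\omega,\sup K+1)$ forces $\theta(K,x)$.

For a real $x$ let $M_{d,x}=L_{\omega_1}[K_d,x]$. The ordinal $\omega_1$ is inaccessible in $L[K_d,x]$: it is regular, and for $\alpha<\omega_1$ the set $\mathcal P(\alpha)\cap L[K_d,x]$ is countable by (F1). Since $K_d$ is bounded in $\omega_1$, condensation gives $M_{d,x}=V_{\omega_1}\cap L[K_d,x]$, so $M_{d,x}\models\mathrm{ZFC}+V=L[K_d,x]$. The collapse is countable in $V$ and has countably many subsets in $M_{d,x}$, so $M_{d,x}$-generic filters through any condition exist in $V$.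

\begin{lemma}\label{lem:local}
If $x\in Z_d$, then $x\in A\iff M_{d,x}\models\chi(K_d,x)$.
\end{lemma}

\begin{proof}
Write $M=M_{d,x}$. Suppose $M\models\chi(K_d,x)$ and let $h\in V$ be $M$-generic for the collapse. In $M[h]\subseteq V$ there is $g$ as in $\theta(K_d,x)$, and its properties are absolute. It is $HOD_{S,d}$-generic, $\dot x_d^{\,g}=x$, and some $q\in g$ forces $\dot x_d\in A$. By goodness $x\in A$.

Suppose $x\in A$. The filter $g_x$ is $HOD_{S,d}$-generic and $\dot x_d^{\,g_x}=x\in A$, so by goodness $g_x\cap a_d\ne\emptyset$. Hence $\theta(K_d,x)$ holds in $V$. Let $h\in V$ be $M$-generic for the collapse. In $M[h]$ there is a bijection between $\omega$ and $\sup K_d+1$. Copying the tuple along it gives a real $y\in M[h]$ that codes the copy and $x$, and $\theta(K_d,x)$ is equivalent, in $V$ and in $M[h]$, to the existence of a set $g'\subseteq\omega$ with a property arithmetical in $y$ and $g'$. This is $\Sigma^1_1$ in $y$, so $M[h]\models\theta(K_d,x)$ by Mostowski absoluteness. If $\chi(K_d,x)$ failed in $M$, some condition would force $\neg\theta(K_d,x)$, and a generic $h$ through it would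 give a contradiction.
\end{proof}

\subsection*{The ultrapower of $\omega_1$}
Every $x$ lies in $Z_d$ for a cone of $d$, so $x\in A$ if and only if $\forall^*d\ M_{d,x}\models\chi(K_d,x)$. We want to read the right side in an ultraproduct of the form $L_\rho[K^*,x]$. Without choice, the class of functions must be selected with care. For \L o\'s's theorem it must be closed under the Skolem functions of the $M_{d,x}$, which depend on $x$; and $\rho,K^*$ must not depend on $x$. Both hold if all real parameters are allowed at once.

Call a function with domain $\mathcal D$ \emph{admissible} if it is $OD(S,z)$ for some real $z$. A function definable from $S$, ordinals, finitely many reals and finitely many admissible functions is admissible, as finitely many reals are coded by one. Let $\mathcal F$ be the set of admissible $f:\mathcal D\to\omega_1$. Write $f<_*f'$ for $\forall^*d\ f(d)<f'(d)$, and define $=_*$ and $\le_*$ in the same way. By (F2), exactly one of $f<_*f'$, $f=_*f'$, $f'<_*f$ holds.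

\begin{lemma}\label{lem:wf}
The relation $<_*$ on $\mathcal F$ is wellfounded.
\end{lemma}

\begin{proof}
There is no sequence $f_0>_*f_1>_*\cdots$, since countable completeness would give $d$ with $f_0(d)>f_1(d)>\cdots$. For a real $z$ let $\mathcal F_z=\mathcal F\cap OD(S,z)$. It is wellorderable, so a nonempty subset of it without $<_*$-minimal element would yield such a sequence by recursion. Now let $\emptyset\ne\mathcal X\subseteq\mathcal F$ have no minimal element. For $z$ with $\mathcal X\cap\mathcal F_z\ne\emptyset$ let $f_z$ be the canonically least $<_*$-minimal element of $\mathcal X\cap\mathcal F_z$. There is $f\in\mathcal X$ with $f<_*f_z$, say $f\in\mathcal F_{z'}$. By minimality of $f_{z'}$ and trichotomy, $f_{z'}\le_*f<_*f_z$. By $\mathrm{DC}_{\mathbb R}$ there are $z_0,z_1,\dots$ with $f_{z_{n+1}}<_*f_{z_n}$, a contradiction.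
\end{proof}

This lemma and (F5) are the two uses of $\mathrm{DC}_{\mathbb R}$. Let $\rho$ be the order type of $(\mathcal F/{=_*},<_*)$, let $[f]<\rho$ be the ordinal corresponding to the class of $f$, and let
\[
K^*=\{[f]:f\in\mathcal F,\ \forall^*d\ f(d)\in K_d\}\subseteq\rho.
\]
Both $\rho$ and $K^*$ are $OD(S)$.

\begin{lemma}\label{lem:los}
For every real $x$ and every formula $\psi$, $L_\rho[K^*,x]\models\psi(K^*,x)$ if and only if $\forall^*d\ M_{d,x}\models\psi(K_d,x)$.
\end{lemma}

\begin{proof}
Fix $x$ and write $M_d=M_{d,x}$; the function $d\mapsto M_d$ is $OD(S,x)$. Let $\mathcal G$ be the set of admissible $F$ with $F(d)\in M_d$ for all $d$. It includes $\mathcal F$ and contains $F_K:d\mapsto K_d$ and $F_x:d\mapsto x$. Let $N$ be $\mathcal G$ modulo equality on a cone, with $F\in^NF'$ if and only if $\forall^*d\ F(d)\in F'(d)$.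

\emph{\L o\'s's theorem:} $N\models\psi[F_1,\dots,F_k]$ if and only if $\forall^*d\ M_d\models\psi[F_1(d),\dots,F_k(d)]$. The atomic case is the definition, and the connectives use that the cone measure is an ultrafilter. For $\exists u\,\psi$, a witness in $N$ gives witnesses on a cone by induction. Conversely let $M_d\models\exists u\,\psi[u,\vec F(d)]$ on a cone. Let $F(d)$ be the least witness in the wellordering of $L[K_d,x]$, or $\emptyset$ if there is none. Then $F$ is definable from $S$, $x$, $\vec F$ and ordinals, so $F\in\mathcal G$, and $N\models\psi[F,\vec F]$ by induction.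

\emph{Collapse.} By \L o\'s, $N\models\mathrm{ZFC}+V=L[F_K,F_x]$. For $F\in\mathcal G$ the function $d\mapsto\mathrm{rank}(F(d))$ is in $\mathcal F$, and $F\in^NF'$ makes the first of these functions $<_*$ the second. By Lemma~\ref{lem:wf}, $N$ is wellfounded; let $\bar N$ be its transitive collapse. An ordinal of $N$ is represented by an $F$ with $F(d)<\omega_1$ on a cone, and replacing non-ordinal values by $0$ gives a member of $\mathcal F$ in the same class. So the ordinals of $N$ are $(\mathcal F/{=_*},<_*)$, the height of $\bar N$ is $\rho$, and the class of $f\in\mathcal F$ collapses to $[f]$. Therefore $F_K$ collapses to $K^*$. A function with values in $\omega$ on a cone is constant on a cone by countable completeness. Hence, by induction on $n$, the constant function $n$ collapses to $n$, and the $\in^N$-elements of $F_x$ are the classes of the constant functions $n$ with $n\in x$; so $F_x$ collapses to $x$. Thus $\bar N$ is a transitive model of $\mathrm{ZFC}+V=L[K^*,x]$ of height $\rho$, that is, $\bar N=L_\rho[K^*,x]$.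
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Corollary~\ref{cor:LB} the standing assumptions hold. Let $S$ be a set of ordinals and $A\subseteq\mathcal P(\omega)$ an $OD(S)$ set. By Lemmas~\ref{lem:local} and~\ref{lem:los}, for every real $x$,
\[
x\in A\iff\forall^*d\ M_{d,x}\models\chi(K_d,x)\iff L_\rho[K^*,x]\models\chi(K^*,x).
\]
Let $T_0=K^*\cup\{\rho\}$, an $OD(S)$ set with $\rho=\max T_0$ and $K^*=T_0\cap\max T_0$. Let $\varphi_0(T,x)$ say that $\max T$ exists and $L_{\max T}[T\cap\max T,x]\models\chi(T\cap\max T,x)$. The set $L_\rho[K^*,x]$ is computed correctly in $L[T_0,x]$, so $(T_0,\varphi_0)$ codes $A$. Lemma~\ref{lem:bounded} gives $T\in\mathcal B\cap OD(T_0)\subseteq OD(S)$ such that $(T,\varphi_0')$ codes $A$. The formula $\varphi^*=\varphi_0'$ depends on neither $A$ nor $S$.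
\end{proof}

\section{The hypothesis $V=L(\mathcal B)$ and the models $HOD_{S,x}$}\label{sec:supp}

\begin{proof}[Proof of Theorem~\ref{thm:supp}(1)]
After Corollary~\ref{cor:LB} only $\mathrm{ZF}+\mathrm{AD}+\mathrm{DC}_{\mathbb R}+V=L(\mathcal B)$ was used, which gives the first sentence. One direction of the equivalence is Corollary~\ref{cor:LB}. Conversely let $V=L(\mathcal B)$ and let $A$ be a set of reals. By \eqref{eq:onto}, $A=h(i,X)$ for some index $i\in HOD$ and some $X\in\mathcal B$. So $A$ is $OD(X)$ with $X$ a set of ordinals, and it is $\infty$-Borel by the first sentence.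
\end{proof}

For part (2), a set of ordinals defined from $S$ and $x$ is determined by one question about $x$ for each ordinal. Each question is an $OD(S)$ set of reals. Because the codes are $OD(S)$ and share the formula $\varphi^*$, they can be chosen canonically and collected into one set.

\begin{proof}[Proof of Theorem~\ref{thm:supp}(2)]
If $T\in HOD_S$ is a set of ordinals, then $T$ and $x$ belong to the inner model $HOD_{S,x}$, so $L[T,x]\subseteq HOD_{S,x}$. Hence $HOD_S[x]\subseteq HOD_{S,x}$.

Let $y\subseteq\lambda$ be $OD(S,x)$, say $\alpha\in y\iff\psi(\alpha,S,x,\vec\beta)$ for $\alpha<\lambda$. The set $A_\alpha=\{x'\subseteq\omega:\psi(\alpha,S,x',\vec\beta)\}$ is $OD(S)$. By part (1), let $T_\alpha$ be the canonically least $OD(S)$ set of ordinals such that $(T_\alpha,\varphi^*)$ codes $A_\alpha$. The sequence $\langle T_\alpha:\alpha<\lambda\rangle$ is in $HOD_S$, and so is $T=\{\Gamma(\alpha,\xi):\alpha<\lambda,\ \xi\in T_\alpha\}$. The sequence belongs to $L[T,x]$, in which the models $L[T_\alpha,x]$ are uniformly definable, so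
\[
y=\{\alpha<\lambda:L[T_\alpha,x]\models\varphi^*(T_\alpha,x)\}\in L[T,x]\subseteq HOD_S[x].
\]
Finally let $u\in HOD_{S,x}$. In this model of $\mathrm{ZFC}$, the membership relation on the transitive closure of $\{u\}$ is isomorphic to a relation on an ordinal, which $\Gamma$ codes by a set of ordinals $y\in HOD_{S,x}$. Take $T$ as above for $y$. The transitive collapse of the relation can be formed in $L[T,x]$, so $u\in L[T,x]\subseteq HOD_S[x]$.
\end{proof}

\begin{thebibliography}{1}

\bibitem{codes}
\emph{$\infty$-Borel Codes In Natural Models Of $\mathrm{AD}^{+}$},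
\texttt{https://williamchan-math.github.io/papers/infinity\_borel\_codes\_natural\_models.pdf}

\end{thebibliography}
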